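# Recoloring graphs of treewidth $t$ with $t+3$ colors

## 1. Proper colorings and the recoloring graph

All graphs are finite and simple, and $n$ is always the number of vertices of the graph under discussion.

**Definition (recoloring graph).** Let $k\ge 1$. A (proper) $k$-coloring of $G$ assigns to each vertex a color in $\{1,\dots,k\}$ so that adjacent vertices receive different colors. The $k$-recoloring graph of $G$ has the proper $k$-colorings of $G$ as its vertices, and two colorings are adjacent in it if they differ on exactly one vertex of $G$.

**Definition (diameter).** $\operatorname{diam}(G,k)$ is the diameter of the $k$-recoloring graph: the maximum, over all pairs $\alpha,\beta$ of $k$-colorings, of the minimum number of single-vertex recolorings that transform $\alpha$ into $\beta$ while keeping a proper coloring at every step. It is infinite if some pair cannot be connected.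

**Example.** Let $G=K_2$, and write a coloring as a pair. With $k=2$ there are two colorings, $(1,2)$ and $(2,1)$, and neither vertex can move: the diameter is infinite. With $k=3$ there are six colorings, each vertex always has exactly one other available color, and the recoloring graph is the $6$-cycle
$$(1,2),\ (1,3),\ (2,3),\ (2,1),\ (3,1),\ (3,2),\ (1,2).$$
So $\operatorname{diam}(K_2,3)=3$. Exchanging the colors of two vertices costs three moves, because someone has to step aside to a third color first.

## 2. Treewidth, $t$-trees and chordal graphs

**Definition ($t$-tree).** A $t$-tree is a graph obtained from $K_{t+1}$ by repeatedly adding a new vertex whose neighbors, at the moment it is added, form a clique of size exactly $t$. Equivalently, its vertices can be ordered $v_1,\dots,v_n$ with $n\ge t+1$ so that $\{v_1,\dots,v_{t+1}\}$ is a clique and, for $i>t+1$, the set $K_i$ of all earlier neighbors of $v_i$ is a clique of size exactly $t$.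

**Example.** The $0$-trees are the edgeless graphs, and the $1$-trees are the trees with at least one edge. A $4$-cycle $c_1c_2c_3c_4$ together with the chord $c_1c_3$ is a $2$-tree: start with the triangle $c_1,c_2,c_3$ and add $c_4$ with $K_4=\{c_1,c_3\}$.

**Definition (treewidth).** The treewidth $\mathrm{tw}(G)$ is the least $t$ for which $G$ has a tree decomposition all of whose bags have at most $t+1$ vertices. We use it only through a standard fact: a graph of treewidth $t$ has at least $t+1$ vertices and is a spanning subgraph of a $t$-tree; conversely, a subgraph of a $t$-tree has treewidth at most $t$.

**Example.** Forests with at least one edge have treewidth $1$. The cycle $C_4$ is not a forest, and it is a spanning subgraph of the $2$-tree above, so $\mathrm{tw}(C_4)=2$.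

**Definition (clique number, chordal graph).** $\omega(G)$ is the largest size of a clique of $G$. A graph is chordal if every cycle of length at least $4$ has a chord. For chordal graphs, $\mathrm{tw}(G)=\omega(G)-1$; this is a textbook fact.

**Example.** Trees are chordal, with $\omega=2$ and $\mathrm{tw}=1$ as soon as they have an edge. The cycle $C_4$ is not chordal, and indeed $\omega(C_4)-1=1<2=\mathrm{tw}(C_4)$.

## 3. Linear diameter from a bounded number of extra colors

Suppose a graph has treewidth $t$ and we are given a few more than $t$ colors. Can any coloring be turned into any other with a number of moves linear in $n$, and how many extra colors does that take? The following two statements form a conjecture of Bartier, Bousquet and Heinrich; the problem is taken from the document "UNIVERSITÉ LYON 1", https://perso.liris.cnrs.fr/nbousquet/Habilitation_defense.pdf.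

**Statement 1.** There exists a constant $C$ such that $\operatorname{diam}(G,\mathrm{tw}(G)+C)=O(n)$ for every graph $G$.

**Statement 2.** There exists a constant $C$ such that $\operatorname{diam}(G,\omega(G)+C)=O(n)$ for every chordal graph $G$.

Here $C$ is absolute, while the constant in $O(n)$ may depend on the parameter but not on $n$. In Statement 1, for each $t$ there is $C'_t$ with $\operatorname{diam}(G,\mathrm{tw}(G)+C)\le C'_t\,n$ for every $G$ with $\mathrm{tw}(G)=t$. In Statement 2, for each $w$ there is $C'_w$ with $\operatorname{diam}(G,\omega(G)+C)\le C'_w\,n$ for every chordal $G$ with $\omega(G)=w$.

Two results are quoted with the problem. If $k\ge 2\,\mathrm{tw}(G)+2$, then $\operatorname{diam}(G,k)\le C'n$ with $C'$ depending only on $\mathrm{tw}(G)$ and $k$. And there is an absolute constant $C$ with $\operatorname{diam}(G,5)\le C\cdot n$ for every graph of treewidth at most $2$. We shall not need either.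

Both statements are true, and we shall determine the best constants: $C=3$ in Statement 1 and $C=2$ in Statement 2.

**Theorem A.** For every $t\ge 0$ there is a constant $M_t$, depending only on $t$, such that for every graph $G$ with $\mathrm{tw}(G)=t$, every $k\ge t+3$ and all proper $k$-colorings $\alpha,\beta$ of $G$, one can transform $\alpha$ into $\beta$ by single-vertex recolorings through proper $k$-colorings, recoloring each vertex at most $M_t$ times. Hence $\operatorname{diam}(G,k)\le M_t\,n$ for all $k\ge \mathrm{tw}(G)+3$.

Taking $k=\mathrm{tw}(G)+3$ gives Statement 1 with $C=3$ and $C'_t=M_t$. For a chordal graph $\omega(G)+2=\mathrm{tw}(G)+3$, so Statement 2 holds with $C=2$ and $C'_w=M_{w-1}$. The constants do not depend on $k$.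

**Theorem B (sharpness).** For every $t\ge 1$ and $m\ge 3$ there is a chordal graph $G$ on $n=m+t-1$ vertices with $\omega(G)=t+1$, $\mathrm{tw}(G)=t$ and
$$\operatorname{diam}(G,t+2)\ \ge\ \tfrac12\left\lfloor\tfrac m2\right\rfloor\left(\left\lceil\tfrac m2\right\rceil-1\right).$$
So Statement 1 with $C=2$ and Statement 2 with $C=1$ are false. Statement 1 is also false for every integer $C\le 1$, and Statement 2 for $C=0$. (For $C<0$ a chordal graph has no $(\omega+C)$-coloring.)

## 4. Edgeless graphs, paths, and a star that blocks the argument

For $t=0$ there are no edges, and every vertex is recolored at most once. So $M_0=1$ would do.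

For $t=1$ Theorem A speaks of $k\ge 4$ colors. Let us do paths with four colors by hand. Let the path have bipartition $(A,B)$, and start from any coloring. A vertex colored $4$ has at most two neighbors, so one of the colors $1,2,3$ is missing around it. The vertices colored $4$ are pairwise nonadjacent, so we can move them one after the other into $\{1,2,3\}$. Now color $4$ is unused: move all of $A$ to color $4$, and then all of $B$ to color $1$. Every vertex has moved at most twice, and the final coloring does not depend on the start. Going from $\alpha$ to this coloring and back up to $\beta$ gives $\operatorname{diam}(\text{path},4)\le 4n$.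

The argument stops at the first vertex of degree three. In a star with center colored $4$ and three leaves colored $1,2,3$, the center cannot move until a leaf has moved. In a tree, that leaf may itself be surrounded by three colors, and so on. Bounded treewidth does not bound degrees, so one must use the elimination order rather than the degrees. We come to that in Section 6. First we see why one color fewer is hopeless.

## 5. Heights on a path: $t+2$ colors can force quadratically many moves

This section proves Theorem B.

**Step 1: the graph and the two colorings.** Let $G$ be the join of a path $p_1\cdots p_m$ ($m\ge 3$) and a clique $Q=K_{t-1}$, so $n=m+t-1$. A path is chordal, and adding a vertex adjacent to everything keeps a graph chordal. The largest cliques consist of $Q$ and an edge of the path, so $\omega(G)=t+1$ and $\mathrm{tw}(G)=t$. Let $k=t+2$. In both $\alpha$ and $\beta$ give the vertices of $Q$ the colors $4,\dots,t+2$, in the same way. In $\alpha$, let $p_i$ have the color in $\{1,2,3\}$ congruent to $i$ modulo $3$. In $\beta$, let the path alternate $1,2,1,2,\dots$.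

**Step 2: the clique is stuck for a while.** The purpose is to reduce to three colors on a path. If no recoloring sequence from $\alpha$ to $\beta$ exists, the diameter is infinite and there is nothing to prove. Otherwise take any such sequence, and let $\theta$ be the first time at which the path uses at most two colors. Before $\theta$ the path uses at least three colors, and $Q$ uses $t-1$ others. So the path uses exactly three, and all $t+2$ colors are present. A vertex of $Q$ is adjacent to all other vertices and sees every color except its own, so it cannot be recolored. Hence up to and including the recoloring that leads to $\theta$, only path vertices are recolored, and always within $\{1,2,3\}$.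

**Step 3: heights.** We need a quantity that changes slowly. Represent a proper coloring of the path with colors $1,2,3$ by heights $h(i)\in\mathbb Z$ with $h(i)$ congruent modulo $3$ to the color of $p_i$ and $|h(i+1)-h(i)|=1$. For $\alpha$ take $h(i)=i$. Suppose an inner vertex $p_i$ is recolored. Its two path neighbors avoid both the old and the new color, so both have the third color. Their heights differ by $0$ or $2$ in absolute value, and $2\not\equiv 0\pmod 3$, so the heights are equal, say to $c$. Then $h(i)=c\pm1$ becomes $c\mp 1$, and no other height changes. For an end vertex the same holds with its single neighbor. So each recoloring before or at $\theta$ changes one height, by exactly $2$.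

**Step 4: counting.** At time $\theta$ the path alternates between two colors. So $p_i$ and $p_{i+2}$ have equal colors, hence equal heights (again they differ by $0$ or $2$). The heights $h'$ at time $\theta$ therefore take at most two values, which are consecutive, and $|h'(j)-h'(i)|\le 1$ for all $i,j$. For $i<j=m+1-i$,
$$|h'(i)-i|+|h'(j)-j|\ \ge\ (j-i)-\bigl(h'(j)-h'(i)\bigr)\ \ge\ (j-i)-1\ =\ m-2i .$$
The pairs occur for $i=1,\dots,r$ with $r=\lfloor m/2\rfloor$, so
$$\sum_{i=1}^m|h'(i)-i|\ \ge\ \sum_{i=1}^{r}(m-2i)=r(m-r-1)=\left\lfloor\tfrac m2\right\rfloor\left(\left\lceil\tfrac m2\right\rceil-1\right).$$
Initially this sum is $0$, and each recoloring changes it by at most $2$. This gives the bound in Theorem B. For fixed $t$ it is quadratic in $n$, so Statement 1 fails with $C=2$ and Statement 2 fails with $C=1$.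

**Step 5: smaller constants.** Let $C\le 1$ be an integer, and put $t=2-C\ge 1$. Let $G$ be the disjoint union of $K_2$ and $K_{t,t}$. We claim that $\mathrm{tw}(G)=t$. Let $K_{t,t}$ have sides $S$ and $\{b_1,\dots,b_t\}$. For the upper bound, make $S\cup\{b_1\}$ a clique, attach each further $b_i$ to $S$, then attach one vertex of $K_2$ to $S$, and the other to that vertex and $t-1$ vertices of $S$. This is a $t$-tree containing $G$. For the lower bound, the last vertex of a $t'$-tree has degree $t'$, so a graph of treewidth $t'$ has a vertex of degree at most $t'$. Since $K_{t,t}$ has minimum degree $t$, its treewidth is at least $t$. Now $\mathrm{tw}(G)+C=2$, and with two colors the coloring of the component $K_2$ can never change. So the diameter is infinite. For Statement 2 with $C=0$, take $K_w$ with $w\ge2$ and $w$ colors: it has more than one coloring, and no vertex can move in any of them. $\square$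

## 6. Traces, detours, and the growth of a top-down extension

We describe a recoloring sequence by the color history of each vertex over a time interval.

**Definition (trace).** Let $K$ be a finite set of colors. A trace on $I=[a,b]$ is a locally constant function $f:I\setminus S\to K$, where $S\subset(a,b)$ is finite and the one-sided limits of $f$ at each point of $S$ differ. The points of $S$ are the moves of $f$. Two traces $f,g$ are disjoint on $I$ if $f(\tau)\neq g(\tau)$ at all $\tau\in I$ where both are defined. A trace touches a color $p$ in $I$ if it takes the value $p$ somewhere in $I$.

**Example.** On $[0,1]$ let $f$ be $1$ before time $\frac13$ and $2$ after it, and let $g$ be $3$ before time $\frac12$ and $1$ after it. Each has one move. Both touch the color $1$, but they are disjoint: $f$ leaves $1$ before $g$ enters it.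

The notion is invariant under time reversal. Traces on $[a,b]$ and $[b,c]$ with the same value at $b$ join to a trace on $[a,c]$, and no move arises at $b$. A trace touching $p$ has the value $p$ on a whole interval. So two disjoint traces can never both touch $p$ in $I$ if one of them is constantly $p$ on $I$.

Here is the first approach one would try. Order the vertices as in a $t$-tree containing $G$, and build traces one vertex at a time: each new $v$ has to avoid at most $t$ earlier neighbors, whose histories are already known. Suppose we have $t+2$ colors. At any time at least two colors are free, i.e. not used by the earlier neighbors. Start $v$ at $\alpha(v)$. Whenever an earlier neighbor is about to enter the color of $v$, let $v$ step shortly before to a second free color; at the very end, let $v$ move to $\beta(v)$. (We keep the move sets of vertices adjacent in the $t$-tree disjoint, so only one earlier neighbor moves at a time.) This always works. But if the earlier vertices have at most $m$ moves each, all we know about $v$ is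
$$\#\text{moves}(v)\ \le\ t\,m+1 .\tag{1}$$
Iterated along a chain of vertices, each seeing the previous ones, (1) gives a bound exponential in the length of the chain if $t\ge2$, and still linear in that length if $t=1$, hence a quadratic total. This is where the approach stops, and Theorem B shows that with $t+2$ colors no cleverer choice of free colors can help: no bounded number of moves per vertex suffices. The color number $t+3$ must do more than provide one additional free color.

We keep the basic maneuver as a lemma, with one color $p$ set aside.

**Lemma 1 (detour).** Let $s\ge 1$, let $L\subseteq K$ with $|L|\ge s+2$, and let $X'$ be a set of $s-1$ vertices with traces $f_w$ on $[a,b]$ whose move sets are pairwise disjoint, with $m$ moves in total. Let $p\in L$.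

(a) There is a trace $g$ on $[a,b]$ with at most $m$ moves, with values in $L\setminus\{p\}$, disjoint from all $f_w$ ($w\in X'$), with no move at a move time of $X'$.

(b) If $x\in L$ and $x\ne f_w(b)$ for all $w\in X'$, there is a trace $g$ on $[a,b]$ with at most $m+1$ moves, with values in $L$, with $g(b)=x$, disjoint from all $f_w$, with no move at a move time of $X'$. The same holds with the value prescribed at $a$ instead of $b$.

*Proof.* Call a color of $L\setminus\{p\}$ free at a time that is not a move time of $X'$ if no vertex of $X'$ has it then. There are always at least $|L|-1-(s-1)\ge 2$ free colors. Let $g(a)$ be free, and follow time forward. Let $\tau$ be the next move time of $X'$, and $y$ the unique vertex of $X'$ that moves at $\tau$. If $y$ does not enter the current color of $g$, that color stays free and $g$ does nothing. If $y$ does enter it, let $g$ move, shortly before $\tau$ and after all earlier events, to a second free color. That color stays free after $\tau$, because $y$ enters a different color and nobody else in $X'$ moves at $\tau$. So $g$ moves at most once per move of $X'$. This proves (a).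

For (b), take $g$ from (a) with any $p$. If $g(b)\ne x$, append a move to $x$ after the last moves of $X'$ and of $g$ and before $b$. There $X'$ is constant and does not use $x$. The last sentence follows by reversing time. $\square$

## 7. $s$-systems, and Theorem A from a statement about them

We now package the $t$-tree as a tree of bags of constant size $s=t+1$ in which each step exchanges exactly one vertex.

**Definition ($s$-system).** An $s$-system consists of the following.

* A finite rooted tree $\mathcal T$ with root $\rho$, and a set $R$ of $s$ vertices.
* Bags: $X_\rho=R$. Each non-root node is identified with a new vertex $v$; it has a parent $\pi(v)$ and a vertex $u_v\in X_{\pi(v)}$, and $X_v=(X_{\pi(v)}\setminus\{u_v\})\cup\{v\}$. We say that $v$ replaces $u_v$ in $X_{\pi(v)}$.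
* A graph $H$ on all these vertices such that every edge either lies inside $R$ or has the form $\{v,w\}$ with $v\notin R$ and $w\in X_v\setminus\{v\}$.

**Example.** Let $s=2$ and $R=\{d_1,d_2\}$, let $\mathcal T$ be the path $\rho,v_1,v_2,v_3,v_4$, and let $v_1$ replace $d_1$, $v_2$ replace $d_2$, $v_3$ replace $v_1$, $v_4$ replace $v_2$. The bags are
$$\{d_1,d_2\},\ \{v_1,d_2\},\ \{v_1,v_2\},\ \{v_2,v_3\},\ \{v_3,v_4\}.$$
With edges $v_1v_2,v_2v_3,v_3v_4$, the graph $H$ is a path on four vertices plus two isolated vertices.

All bags have size $s$, and every edge of $H$ lies in a bag. A replaced vertex never re-enters a bag further down. So if two vertices lie in a common bag $X_z$, then either both are in $R$, or, with $v$ the one introduced lower on the path from $\rho$ to $z$, the other lies in $X_v$: it was present before $v$ and is still present at $z$.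

**Proposition 2, called P($s$).** There is a constant $\Gamma(s)$ with the following property. Given an $s$-system, colors $K$, a board $L\subseteq K$ with $|L|\ge s+2$, and proper colorings $\alpha,\beta:V(H)\to K$ of $H$ with $\alpha=\beta$ on $R$, there are traces $f_v$ ($v\in V(H)$) on $[0,1]$ such that

1. $f_v(0)=\alpha(v)$ and $f_v(1)=\beta(v)$, and $f_r$ is constant for $r\in R$;
2. all values of $f_v$ lie in $L\cup\{\alpha(v),\beta(v)\}$;
3. two vertices in a common bag have disjoint move sets;
4. adjacent vertices have disjoint traces;
5. each $f_v$ has at most $\Gamma(s)$ moves.

Two features may look odd: the colorings $\alpha,\beta$ may use colors outside the board, and the root bag stands still. Both are there for the induction on $s$, where a smaller system will appear with some colors withdrawn from the board.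

**Theorem A follows from P($t+1$).** Let $\mathrm{tw}(G)=t$, $s=t+1$, $k\ge t+3=s+2$, and $K=L=\{1,\dots,k\}$. Take a $t$-tree containing $G$ as a spanning subgraph, with its ordering $v_1,\dots,v_n$ and sets $K_i$. Add isolated dummy vertices $d_1,\dots,d_s$ to $G$ to get $H$, and put $\alpha(d_j)=\beta(d_j)=1$.

*The $s$-system.* Let $R=\{d_1,\dots,d_s\}$. For $i\le s$ let $v_i$ replace $d_i$; the parent of $v_1$ is $\rho$, and that of $v_i$ for $2\le i\le s$ is $v_{i-1}$. So $X_{v_i}=\{v_1,\dots,v_i,d_{i+1},\dots,d_s\}$. For $i>s$ let $j=\max(\{s\}\cup\{l:v_l\in K_i\})$. Assume inductively that $X_{v_l}=K_l\cup\{v_l\}$ for $s<l<i$. We claim that $K_i\subseteq X_{v_j}$. If $j=s$, then $K_i\subseteq\{v_1,\dots,v_s\}=X_{v_s}$. If $j>s$, then $v_j\in K_i$. As $K_i$ is a clique and $j$ is its largest index, $K_i\setminus\{v_j\}$ consists of earlier neighbors of $v_j$, so $K_i\subseteq K_j\cup\{v_j\}=X_{v_j}$. Since $|K_i|=t=s-1$, exactly one vertex of $X_{v_j}$ lies outside $K_i$. Let $v_i$ have parent $v_j$ and replace that vertex; then $X_{v_i}=K_i\cup\{v_i\}$, as required. Every edge of $G$ joins some $v_i$ to an earlier vertex, which lies in $X_{v_i}$. So this is an $s$-system.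

*From traces to a recoloring sequence.* Apply P($s$), and perform all moves of the vertices of $G$ in order of time, with ties in arbitrary order. Adjacent vertices share a bag, so by property 3 vertices moving simultaneously are pairwise nonadjacent. When $v$ moves at time $\tau$, no neighbor $w$ moves at $\tau$, and by property 4 the color of $w$ differs from the color of $v$ just before and just after $\tau$. So all intermediate colorings are proper. Each vertex is recolored at most $M_t:=\Gamma(t+1)$ times, and the total is at most $M_t\,n$. $\square$

It remains to prove P($s$), and this occupies the rest of the notes. We use induction on $s$. For $s=0$ there is nothing to replace, so the tree is only the root and $V(H)=\emptyset$; put $\Gamma(0)=0$. From now on $s\ge 1$, P($j$) holds for all $j<s$, and $\Gamma^*=\max_{j<s}\Gamma(j)$. An $s$-system, $K$, $L$, $\alpha$, $\beta$ as in P($s$) are fixed.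

## 8. Copying, good and bad vertices, and windows of time

Traces are constructed from the root downward. When $y$ replaces $u$ in $X_z$ (so $z=\pi(y)$), we write
$$X'=X_z\setminus\{u\},\qquad X_y=X'\cup\{y\}.$$
By the remark after the definition of $s$-systems, properties 3 and 4 hold if, at each such step,
$$f_y \text{ is disjoint from } f_w \text{ for the neighbors } w\in X' \text{ of } y,\text{ and } f_y \text{ has no move at a move time of } X'.\tag{2}$$
For pairs in $R$ the traces are constant and $\alpha$ is proper, so there is nothing to check. Property 3 for the bags above ensures that Lemma 1 applies to $X'$.

A detour costs up to $s-1$ times the moves of the vertices in the bag. To avoid this cost, one would like $y$ simply to inherit the trace of the vertex $u$ that it replaces: copying does not multiply anything. Two things go wrong. First, $y$ must start at $\alpha(y)$ and end at $\beta(y)$, which have nothing to do with $u$. Second, $u$ was only obliged to avoid its neighbors; it may share colors with a vertex of $X'$ that is adjacent to $y$, or use colors outside $L$. The first problem suggests copying only in the middle of the time interval. The second leads to the following notion.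

**Definition (good, bad).** Given a bag $X$ with traces and an interval $J$ at whose endpoints no vertex of $X$ moves, call $w\in X$ good on $J$ with respect to $X$ if on $J$ all values of $f_w$ lie in $L$ and $f_w$ is disjoint from all $f_{w'}$, $w'\in X\setminus\{w\}$. Otherwise $w$ is bad on $J$.

**Example.** Let $L=\{1,2,3,4\}$ and $X=\{u,w\}$. If $f_u\equiv f_w\equiv 1$, both are bad. If $f_u\equiv 5$ and $f_w\equiv 1$, then $u$ is bad and $w$ is good.

**Lemma 3 (replacement).** Let $y$ replace $u$ in $X_z$, and suppose that on $J$ the trace $f_y$ has values in $L$ and is disjoint from all traces of $X'$. Then $y$ is good on $J$ with respect to $X_y$, and the vertices of $X'$ that are good on $J$ with respect to $X_z$ stay good with respect to $X_y$. In particular the number of bad vertices does not increase from $X_z$ to $X_y$, and it drops if $u$ was bad. If $u$ is good on $J$ with respect to $X_z$, then $f_y:=f_u$ on $J$ (copying) is such a choice, and its moves avoid those of $X'$.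

*Proof.* The first claim is the definition. A good vertex of $X'$ was disjoint from the rest of $X'$, and it is now also disjoint from $y$. So the bad vertices of $X_y$ are among the bad vertices of $X_z$ other than $u$. If $u$ is good, its trace has values in $L$ and is disjoint from all of $X'$. Its moves avoid those of $X'$ by property 3, because $u$ and $X'$ share the bag $X_z$. $\square$

Now we fix a window $T=[a,b]$ of time inside $(0,1)$. Inside $T$ we try to simplify the traces of the bag until they are all good and constant. Outside $T$ moves will accumulate, but only over a bounded number of expensive steps. Once $T$ contains no moves, only the moves outside $T$ are left, so their number is bounded irrespective of how many moves had once been inside $T$. Then we choose a new, larger window that swallows all present moves, and start again.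

**Definition (checkpoint).** A checkpoint is a node $x$ for which all traces of $X_x$ are defined on $[0,1]$ and satisfy property 1, together with an interval $T=[a,b]$, $0<a<b<1$, such that no vertex of $X_x$ moves at time $a$ or $b$. It has one of three types.

* Type A: some vertex of $X_x$ is bad on $T$. Let $U$ be the set of vertices of $X_x$ that are bad on $T$.
* Type B: all vertices of $X_x$ are good on $T$, and some vertex is not constant on $T$. A vertex that is not constant on $T$ is called a mover. A color $p\in L$ touched by a mover in $T$ is fixed. Let $U\neq\emptyset$ be the set of vertices of $X_x$ that touch $p$ in $T$.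
* Type C: all vertices of $X_x$ are good and constant on $T$.

In type B all elements of $U$ are movers: a vertex constantly equal to $p$ on $T$ and good would prevent every other vertex from touching $p$ in $T$, in particular the mover that touches $p$.

**Example.** Take $s=2$, $L=\{1,2,3,4\}$ and a bag $\{v_1,v_2\}$ whose traces on $T$ pass through the pairs
$$(1,3),\ (2,3),\ (2,1),\ (3,1),\ (3,2).$$
Both are good and both are movers: type B. With $p=1$ we get $U=\{v_1,v_2\}$. With $p=3$ also $U=\{v_1,v_2\}$. A bag with constant traces $4$ and $1$ is of type C, and a bag with constant traces $1$ and $1$ is of type A with $|U|=2$.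

The root is the first checkpoint, with $f_r\equiv\alpha(r)=\beta(r)$ for $r\in R$ and $T=[\frac13,\frac23]$. It starts the first era. An era is a maximal stretch of the construction during which the window stays the same; new eras start only as described in Section 10.

## 9. Processing a checkpoint of type A or B

Let $x$ be a checkpoint of type A or B with window $T=[a,b]$. Choose $\delta>0$ with $\delta<a$ and $1-\delta>b$ such that no vertex of $X_x$ moves in $[0,\delta]\cup[1-\delta,1]$.

Let $D$ be the set of proper descendants $y$ of $x$ such that no vertex on the tree path from $x$ (exclusive) to $y$ (inclusive) replaces an element of $U$. Thus $U\subseteq X_y$ for $y\in D$. Let $E$, the exits, be the set of children of nodes of $D\cup\{x\}$ that are not in $D$; each $y\in E$ replaces an element of $U$. The set $D$ may be arbitrarily deep, so it must be handled at a bounded total price. We use detours freely only at exits.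

**Step 1: vertices of $D$ on the middle interval $[\delta,1-\delta]$.** The purpose is to copy wherever possible, and always on $T$. Go top-down, keeping two invariants for every $z\in D\cup\{x\}$: no vertex of $X_z$ moves at $\delta,a,b,1-\delta$; and every vertex of $X_z\setminus U$ is good on $T$ with respect to $X_z$. They hold for $z=x$: in type A the vertices outside $U$ are good by definition, and in type B all vertices are. Let $y\in D$ replace $u$ in $X_z$; then $u\notin U$.

* On $T$ put $f_y:=f_u$.
* On $[\delta,a]$: if $u$ is good on $[\delta,a]$ with respect to $X_z$, put $f_y:=f_u$. Otherwise use a detour on $[\delta,a]$ from Lemma 1(b) with value $f_u(a)$ prescribed at $a$. This is allowed: $f_u(a)$ lies in $L$ and is not used by $X'$ at time $a$, since $u$ is good on $T$.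
* On $[b,1-\delta]$ proceed symmetrically.

The pieces join at $a$ and $b$. By Lemmas 1 and 3, on $[\delta,1-\delta]$ the trace $f_y$ has values in $L$, is disjoint from all traces of $X'$, and has no move at a move time of $X'$ nor at $\delta,a,b,1-\delta$. The invariants persist by Lemma 3.

We also record what happens to $U$. In type B, $u\notin U$ does not touch $p$ in $T$, so its copy $y$ does not either; hence at every node of $D$, $U$ is exactly the set of bag vertices touching $p$ in $T$. Moreover, in type B all bag vertices, also those of $U$, stay good on $T$ by Lemma 3. In type A, at every node of $D$, $U$ is exactly the set of bag vertices bad on $T$. Indeed all others are good by the invariant, and an element of $U$ either has a value outside $L$ on $T$, or overlaps on $T$ with another vertex of $X_x$; that vertex is then bad too, so it belongs to $U$ and is still in the bag.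

**Step 2: vertices of $D$ on $[0,\delta]$ and $[1-\delta,1]$.** The purpose is to connect $\alpha(y)$ to $f_y(\delta)$. In $[0,\delta]$ the whole bag $X_x$ stands still, and $U$ never leaves the bags of $D$. So we may delete $U$ from all bags and its colors from the board, and use induction. Let $s'=s-|U|\le s-1$. If $s'=0$, then $U=X_x$, every child of $x$ is an exit, and $D=\emptyset$. Otherwise consider the tree on $D\cup\{x\}$ with root $x$, root set $X_x\setminus U$, bags $X_y\setminus U$, and graph $H[(X_x\setminus U)\cup D]$.

*This is an $s'$-system.* Every $y\in D$ replaces a vertex outside $U$, so the bags have size $s'$ and evolve correctly. Consider an edge not inside $X_x\setminus U$. In $H$ it has the form $\{v,w\}$ with $w\in X_v\setminus\{v\}$ or lies inside $R$, and it has an endpoint in $D$; so it does not lie inside $R$. The vertex $v$ must be in $D$: if $v$ were in $X_x$, it would be introduced at $x$ or above, so all of $X_v$ would be introduced at $x$ or above; but then $w\in D$ would be introduced strictly below $x$, a contradiction. Hence $v\in D$ and $w\in X_v\setminus(U\cup\{v\})$.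

*The data.* Take colors $K$ and board $L'=L\setminus\alpha(U)$, so $|L'|\ge s+2-|U|=s'+2$. The initial coloring is $\alpha$, and the final coloring is $w\mapsto f_w(\delta)$. For $w\in X_x\setminus U$ we have $f_w(\delta)=\alpha(w)$, because these vertices do not move in $[0,\delta]$; so the two colorings agree on the root set. The final coloring is proper: inside the root set it equals $\alpha$, and for $y\in D$ the value $f_y(\delta)$ differs from $f_w(\delta)$ for all $w\in X_y\setminus\{y\}$ by Step 1.

*The result.* Apply P($s'$), rescaled to $[0,\delta]$. This gives $f_y$ on $[0,\delta]$ for $y\in D$ with at most $\Gamma^*$ moves. It is consistent with the constant traces of $X_x\setminus U$ there, and it joins with Step 1 at $\delta$. Properties 3 and 4 hold for pairs inside the $s'$-system. It remains to compare $y\in D$ with $q\in U$, which is constantly $\alpha(q)=f_q(\delta)$ on $[0,\delta]$. The values of $f_y$ there lie in $L'\cup\{\alpha(y),f_y(\delta)\}$. Now $\alpha(q)\notin L'$; if $yq\in E(H)$ then $\alpha(q)\neq\alpha(y)$; and $f_y(\delta)\neq f_q(\delta)=\alpha(q)$ by Step 1. So property 4 holds, and property 3 holds since $q$ does not move in $[0,\delta]$. As $f_y(\delta)\in L$, property 2 holds.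

On $[1-\delta,1]$ do the same with time reversed: initial coloring $\beta$, final coloring $w\mapsto f_w(1-\delta)$, board $L\setminus\beta(U)$. The vertices of $X_x$ are constant there with value $\beta$.

**Step 3: exits on the window $T$.** The purpose is to make real progress on $T$: fewer bad vertices, or fewer movers. Let $y\in E$ replace $u\in U$ in $X_z$, $z\in D\cup\{x\}$. All traces of $X'$ are defined on $[0,1]$, and no vertex of $X'$ moves at $a$ or $b$.

* Type A: let $f_y$ be a detour on $T$ from Lemma 1(a), with an arbitrary $p\in L$.
* Type B with $|U|\ge2$: let $f_y$ be a detour on $T$ from Lemma 1(a) that avoids the fixed color $p$.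
* Type B with $U=\{u\}$: let $f_y\equiv p$ on $T$. By Step 1 no vertex of $X'$ touches $p$ in $T$.

This is where the $(s+2)$nd color of the board earns its place: newcomers can stay off $p$ until its last user leaves, and then one newcomer can sit on $p$ for the whole window. In all cases $f_y$ has values in $L$ on $T$, is disjoint from $X'$ on $T$, and does not move at $a$, at $b$, or at a move time of $X'$.

**Step 4: extending an exit to $[0,1]$.** The purpose is to reach $\alpha(y)$ and $\beta(y)$. Choose $\eta>0$ with $\eta<a$, $1-\eta>b$, such that no vertex of $X'$ moves in $[0,\eta]\cup[1-\eta,1]$. On $[\eta,a]$ let $f_y$ be a detour from Lemma 1(b) with prescribed value $f_y(a)$ at $a$; this value lies in $L$ and is unused by $X'$ at $a$. On $[0,\eta]$ let $f_y=\alpha(y)$ before time $\eta/2$ and $f_y=f_y(\eta)$ after it. On $[0,\eta]$ each $w\in X'$ is constantly $\alpha(w)=f_w(\eta)$. Here $\alpha(w)\ne\alpha(y)$ for neighbors $w$ of $y$, and $f_w(\eta)\neq f_y(\eta)$. So (2) holds on $[0,a]$, and all values lie in $L\cup\{\alpha(y)\}$. Proceed symmetrically on $[b,1]$, ending in $\beta(y)$.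

**Step 5: the exit is a checkpoint.** All traces of $X_y$ are defined on $[0,1]$, and none moves at $a$ or $b$. So $y$ is a checkpoint with the same $T$, in the same era. If $x$ was of type B with $|U|\ge2$, then $y$ is again of type B: all vertices of $X_z$ were good on $T$, so by Lemma 3 all vertices of $X_y$ are, and the vertices of $U\setminus\{u\}\neq\emptyset$ are still in the bag, are movers and touch $p$. In this case keep the same $p$ at $y$. Since $y$ avoids $p$ on $T$, the set of vertices of $X_y$ touching $p$ in $T$ is exactly $U\setminus\{u\}$.

## 10. Type C: all traces constant on the window, and a new era

Let $x$ be a checkpoint of type C. Every child $y$ of $x$, replacing $u$, gets $f_y:=f_u$ on $T$: constant, in $L$, and disjoint from $X'=X_x\setminus\{u\}$ because $u$ is good. Extend $f_y$ to $[0,1]$ exactly as in Step 4. Then $y$ becomes a checkpoint that starts a new era, with a new interval $T=[a,b]$, $0<a<b<1$, chosen such that all moves of all vertices of $X_y$ lie in the interior of $T$. This is possible because the move sets are finite subsets of $(0,1)$.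

Every node is the root, or lies in some $D$, or is an exit, or is a child of a type C checkpoint. Since $\mathcal T$ is finite, all traces get defined, and properties 1–4 hold by (2) and the checks above. Only property 5 is left.

## 11. The construction on a four-vertex path with four colors

Before counting, let us run the machine on the example of Section 7, with $s=2$, $K=L=\{1,2,3,4\}$, $\alpha=\beta=1$ on $d_1,d_2$, and on $(v_1,v_2,v_3,v_4)$
$$\alpha=(1,3,2,3),\qquad \beta=(3,2,1,3).$$

At the root both $d_1,d_2$ are constantly $1$: type A with $U=\{d_1,d_2\}$ and $D=\emptyset$. The vertex $v_1$ is an exit; on $T=[\frac13,\frac23]$ it avoids $d_2$, say $f_{v_1}\equiv2$. Its extension moves $1\to2$ near time $0$ and $2\to3$ near time $1$. Now $\{v_1,d_2\}$ has constant traces $2,1$ on $T$: type C.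

The child $v_2$ of $v_1$ replaces $d_2$, so it has color $1$ on $T$. Before $T$, it keeps $\alpha(v_2)=3$ until $v_1$ has left color $1$, and then moves $3\to1$. After $T$, it waits until $v_1$ has moved $2\to 3$, and then moves $1\to2$. A new era starts, whose $T$ contains all four of these moves. On this window the pair $(v_1,v_2)$ runs through $(1,3),(2,3),(2,1),(3,1),(3,2)$, the type B example of Section 8. Take $p=1$, so $U=\{v_1,v_2\}$ and again $D=\emptyset$.

The vertex $v_3$ replaces $v_1$ and is an exit with $|U|=2$. On $T$ it must avoid $v_2$, which goes $3,1,2$, and must avoid $p=1$: take $f_{v_3}\equiv4$. Outside $T$ it moves $2\to4$ before and $4\to1$ after. Now $U=\{v_2\}$. The vertex $v_4$ replaces $v_2$ and is an exit with $|U|=1$, so $f_{v_4}\equiv1$ on $T$. Before $T$ it moves $3\to1$ while $v_3$ still has color $2$; after $T$ it moves $1\to3$ before $v_3$ enters $1$. The bag $\{v_3,v_4\}$ has constant traces $4,1$ on $T$: type C. The resulting sequence is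
$$(1,3,2,3),\ (1,3,2,1),\ (1,3,4,1),\ (2,3,4,1),\ (2,1,4,1),\ (3,1,4,1),\ (3,2,4,1),\ (3,2,4,3),\ (3,2,1,3),$$
and all of these colorings are proper.

For an example of a nonempty $D$, hang one more node $w$ below $v_3$, replacing $v_3$, with $w$ adjacent to $v_2$ and $\alpha(w)=1$. At the checkpoint $v_3$ we have $U=\{v_2\}$, so $w\in D$. On $T$, $w$ copies $v_3$. On $[\delta,a]$ the vertex $v_2$ is constantly $3$ while $v_3$ goes $2\to4$; so $v_3$ is good there, and $w$ copies it too. On $[0,\delta]$, P(1) with board $L\setminus\{3\}$ takes $w$ from $1$ to $2$.

## 12. An era has at most $s^2+s+1$ checkpoints on a branch

Let $x_0,x_1,\dots,x_r$ be the consecutive checkpoints of one era along a root-to-leaf path. Each $x_{i+1}$ is an exit of $x_i$, and $x_i$ is then of type A or B. We show that $r\le N:=s^2+s$.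

**Step 6: exits of type A checkpoints.** The purpose is to see that the bad vertices run out. All vertices introduced during the era after $x_0$ have on $T$ values in $L$ and traces disjoint from their $X'$. So by Lemma 3 the number of bag vertices bad on $T$ never increases. It drops at each exit of a type A checkpoint, because the replaced vertex $u\in U$ is bad on $T$ with respect to $X_z$, as recorded in Step 1. Hence there are at most $s$ type A exits, and once there are no bad vertices there never are again in this era.

**Step 7: exits of type B checkpoints.** The purpose is to see that the movers run out. Passing through $D$ copies traces on $T$, so it changes neither the number of movers in the bag nor the set $U$. An exit with $|U|\ge2$ replaces a mover, so it does not increase the number of movers; it decreases $|U|$ by one, and $p$ is kept. An exit with $|U|=1$ replaces a mover by a vertex constant on $T$, so it decreases the number of movers. Since $|U|\le s$, among any $s$ consecutive type B exits one has $|U|=1$ and lowers the number of movers, which is at most $s$. So there are at most $s^2$ type B exits.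

Altogether $r\le s+s^2=N$.

## 13. Bounding the number of moves

For a checkpoint $x$, let $A_T(x)$ and $A_o(x)$ be the maximum number of moves, over $w\in X_x$, inside $T$ and outside $T$, respectively. Put
$$\varphi(m)=sm+1,\qquad \psi(m)=s\bigl(2\varphi^{(s)}(m)+2\Gamma^*\bigr)+4,$$
where $\varphi^{(i)}$ denotes the $i$-fold iterate. Since $s\ge1$, both are nondecreasing and satisfy $\varphi(m)\ge m$, $\psi(m)\ge m$.

**Step 8: vertices of $D$.** The purpose is a bound that does not depend on the depth of $D$. Let $x$ be of type A or B. By copying, vertices of $D$ have at most $A_T(x)$ moves in $T$.

On $[\delta,a]$, let $\mathrm{bd}(z)\le s$ be the number of vertices of $X_z$ that are bad on $[\delta,a]$ with respect to $X_z$. By Lemma 3, $\mathrm{bd}$ never increases down the tree within $D\cup\{x\}$, and it drops whenever a detour on $[\delta,a]$ is used, since then a bad vertex is replaced by a good one. We claim that every vertex of $X_z$ has at most $\varphi^{(s-\mathrm{bd}(z))}(A_o(x))$ moves on $[\delta,a]$. For $z=x$ this holds because $\varphi(m)\ge m$. Suppose it holds for $z$, with $m=\varphi^{(s-\mathrm{bd}(z))}(A_o(x))$, and let $y\in D$ be a child of $z$. If $y$ copies, its number of moves is that of $u$, and the bound for $y$ is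 at least $m$. If $y$ makes a detour, it has at most $(s-1)m+1\le\varphi(m)$ moves; as $\mathrm{bd}(y)\le\mathrm{bd}(z)-1$, the bound for $y$ is at least $\varphi(m)$. This proves the claim, and the same holds on $[b,1-\delta]$. On each of $[0,\delta]$ and $[1-\delta,1]$ a vertex of $D$ has at most $\Gamma^*$ moves, by Step 2. A vertex of $X_x$ has at most $A_o(x)$ moves outside $T$. So every vertex in a bag of a node of $D\cup\{x\}$ has, outside $T$, at most
$$B:=2\varphi^{(s)}(A_o(x))+2\Gamma^*\tag{3}$$
moves.

**Step 9: exits.** The purpose is the growth from one checkpoint to the next. By Lemma 1(a), or because $f_y\equiv p$ on $T$, an exit $y$ has at most $(s-1)A_T(x)$ moves in $T$. Outside $T$ it has at most $(s-1)B+4$: each of the two sides contributes at most the moves of $X'$ there, plus one for the prescribed end, plus one near time $0$ or $1$. The other vertices of $X_y$ have at most $A_T(x)$ moves in $T$ and $B$ outside. Hence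
$$A_T(y)\le s\,A_T(x),\qquad A_o(y)\le sB+4=\psi(A_o(x)).\tag{4}$$

**Step 10: the reset between eras.** The purpose is to show that the number of moves at the start of an era is bounded once and for all. At an era start $A_o=0$, by the choice of the new window; at the root all traces are constant. By (4) and Section 12, for every checkpoint $x_i$ of an era
$$A_o(x_i)\le\psi^{(i)}(0)\le\psi^{(N)}(0).$$
If the era reaches a type C checkpoint $x_r$, then $A_T(x_r)=0$, so each vertex of $X_{x_r}$ has in total at most $A_o(x_r)$ moves, however many moves its predecessors made inside $T$. A child $y$ of $x_r$ has no move in $T$, and at most $(s-1)A_o(x_r)+4\le\psi(A_o(x_r))$ moves outside $T$. So at the next era start every bag vertex has in total at most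
$$A:=\psi^{(N+1)}(0)\tag{5}$$
moves, independently of the previous history. The same bound holds trivially at the root. Hence at every era start $A_T\le A$.

**Step 11: the constant.** It remains to read off $\Gamma(s)$. Every vertex lies in the bag of a checkpoint or of a node of the set $D$ of some checkpoint. Inside $T$, by (4) and $r\le N$, every bag vertex of the era has at most $s^NA$ moves; for nodes of $D$ use Step 8. Outside $T$, it has at most $\psi^{(N)}(0)\le A$ moves if the bag is that of a checkpoint. If the bag is that of a node of the set $D$ of a checkpoint $x_i$, it has by (3) at most $B\le\psi(A_o(x_i))\le\psi^{(N+1)}(0)=A$. So P($s$) holds with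
$$\Gamma(s)=(s^N+1)\,A,\qquad N=s^2+s,$$
which depends only on $s$ and $\Gamma(0),\dots,\Gamma(s-1)$. This completes the induction, and with Section 7 the proof of Theorem A. $\square$
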